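\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{corollary}{Corollary}
\theoremstyle{remark}
\newtheorem{remark}{Remark}

\title{Eigenvectors of the Harper operator and the sign of the discrete Fourier transform}


\begin{abstract}
The discrete Fourier transform on $\mathbb{Z}/n\mathbb{Z}$ commutes with the Harper operator, which has simple spectrum on the even functions and on the odd functions. So each even or odd eigenvector of the Harper operator is an eigenvector of the Fourier transform. We show that the Fourier eigenvalue is $i^k$, where $k$ is the natural index of the eigenvector: even eigenvectors are numbered $0,2,4,\dots$ and odd ones $1,3,5,\dots$ in order of decreasing Harper eigenvalue. Consequently the discrete fractional Fourier transform defined by these eigenvectors passes through the discrete Fourier transform at time $1/4$. The proof deforms the Harper operator along a path of operators that the Fourier transform reverses, and reads off the sign at the end of the path. Let $A$ be the discrete hopping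 operator and $B$ multiplication by $2\cos(2\pi x/n)$. For all real $a,b$ with $ab\neq0$, the same argument determines the signs with which the Fourier transform carries normalized eigenvectors of $aA+bB$ to those of $bA+aB$.
\end{abstract}

\section{The question}

\subsection{Fourier transform and Harper operator}

Let $n\geqslant 1$, let $\mathbb{Z}(n)=\mathbb{Z}/n\mathbb{Z}$, and let $L$ be the space of functions $\mathbb{Z}(n)\to\mathbb{C}$ with inner product $\langle\varphi,\psi\rangle=\sum_x\varphi(x)\overline{\psi(x)}$. We also regard elements of $L$ as $n$-periodic functions on $\mathbb{Z}$. Write $L_+$ and $L_-$ for the subspaces of even functions ($\psi(-x)=\psi(x)$) and odd functions ($\psi(-x)=-\psi(x)$). The discrete Fourier transform is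
\[
(\hat f_n\psi)(y)=n^{-1/2}\sum_{x\in\mathbb{Z}(n)}e^{2\pi ixy/n}\psi(x),
\]
and the Harper operator is
\[
(\hat s_n\psi)(x)=\psi(x+1)+\psi(x-1)+2\cos(2\pi x/n)\,\psi(x).
\]

The transform $\hat f_n$ satisfies $(\hat f_n^2\psi)(x)=\psi(-x)$. Hence its eigenvalues are among $\pm1$ on $L_+$ and among $\pm i$ on $L_-$. For large $n$ each of the four eigenspaces has large dimension (see Corollary~\ref{cor}(2)), so $\hat f_n$ alone does not single out an eigenbasis. The Harper operator does. It is Hermitian, it commutes with $\hat f_n$, it preserves $L_+$ and $L_-$, and it has simple spectrum on each of them (Lemma~\ref{lem:simple}). Since $\hat f_n$ also preserves $L_+$ and $L_-$, every eigenvector of $\hat s_n$ in $L_+$ or $L_-$ is automatically an eigenvector of $\hat f_n$.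

Lemma~\ref{lem:simple} also shows that an eigenvector of $\hat s_n$ in $L_+$ never vanishes at $0$, and that one in $L_-$, which vanishes at $0$, never vanishes at $1$. Thus there is a unique basis $S_n$ of $L$ consisting of real unit eigenvectors $\sigma$ of $\hat s_n$, each in $L_+$ or $L_-$, with $\sigma(0)>0$ or $\sigma(0)=0<\sigma(1)$. Number the elements of $S_n\cap L_+$ as $\sigma_{n,0},\sigma_{n,2},\sigma_{n,4},\dots$ and those of $S_n\cap L_-$ as $\sigma_{n,1},\sigma_{n,3},\sigma_{n,5},\dots$, in both cases in order of strictly decreasing eigenvalue of $\hat s_n$. Since $\dim L_+$ is $n/2+1$ or $(n+1)/2$ and $\dim L_-$ is $n/2-1$ or $(n-1)/2$ (whichever is an integer), the admissible indices $k$ are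
\[
0,1,\dots,n-2,\ \text{and } n\quad(n\text{ even}),\qquad\qquad 0,1,\dots,n-1\quad(n\text{ odd}).
\]
For $t\in\mathbb{R}$ the \emph{discrete fractional Fourier transform} $\hat f_n^{[t]}$ is the operator with
\[
\hat f_n^{[t]}\sigma_{n,k}=e^{2\pi ikt}\sigma_{n,k}\qquad\text{for every admissible }k .
\]
Conjecture 2.A of \cite{harper} asserts that $\hat f_n^{[1/4]}=\hat f_n$ for every $n\geqslant1$. We prove it.

\begin{theorem}\label{thm:main}
For every $n\geqslant1$ and every admissible index $k$,
\[
\hat f_n\,\sigma_{n,k}=i^k\sigma_{n,k}.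
\]
Hence $\hat f_n^{[1/4]}=\hat f_n$.
\end{theorem}

The multiplicities of $1,i,-1,-i$ as eigenvalues of $\hat f_n^{[1/4]}$ and of $\hat f_n$ are known to coincide, and the simplicity of the spectrum of $\hat s_n$ on $L_\pm$ may also be taken as known. We use neither fact: simplicity is proved below, and the multiplicities follow from the theorem.

\subsection{Why one expects $i^k$}

Represent $\mathbb{Z}(n)$ by integers $x$ with $|x|\leqslant n/2$, and take $\psi(x)=g(x/\sqrt n)$ with $g$ smooth and rapidly decreasing. For fixed $u=x/\sqrt n$, Taylor expansion gives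
\[
(\hat s_n\psi)(x)=4g(u)+\tfrac1n\bigl(g''(u)-4\pi^2u^2g(u)\bigr)+O(n^{-2}).
\]
So near the top of its spectrum, $\hat s_n$ resembles $4$ minus a small multiple of the harmonic oscillator $-g''+4\pi^2u^2g$. Likewise, at $y=v\sqrt n$, the value $(\hat f_n\psi)(y)$ is a Riemann sum for $\int e^{2\pi iuv}g(u)\,du$. The eigenfunctions of this oscillator, in order of increasing energy, are the Hermite functions $h_0,h_1,h_2,\dots$. Here $h_k$ has the parity of $k$, and its Fourier transform is $i^kh_k$.

This suggests the answer, but it is only a heuristic, and it says nothing when $k$ is comparable with $n$. Counting does not help either. It tells us how often each eigenvalue of $\hat f_n$ occurs, but not in which order they occur along the spectrum of $\hat s_n$. Already for $n=2$, where $1$ and $-1$ each occur once, two orders are conceivable. The content of Theorem~\ref{thm:main} is the order: as the eigenvalue of $\hat s_n$ decreases, the eigenvalue of $\hat f_n$ is $1,-1,1,-1,\dots$ on $L_+$ and $i,-i,i,-i,\dots$ on $L_-$.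

\subsection{The idea, and the case $n=2$}\label{sec:two}

For a single operator $\hat s_n$ it is hard to get hold of the sign. We therefore move the operator. Set
\[
(A\psi)(x)=\psi(x+1)+\psi(x-1),\qquad (B\psi)(x)=2\cos(2\pi x/n)\psi(x),
\]
\[
H_\theta=\cos\theta\,A+\sin\theta\,B ,
\]
so that $\hat s_n=A+B=\sqrt2\,H_{\pi/4}$. The operators $H_\theta$ form an almost-Mathieu family. The Fourier transform exchanges $A$ and $B$, so it reverses the path: $\hat f_nH_\theta=H_{\pi/2-\theta}\hat f_n$. If $s_r(\theta)$, for $0\leqslant\theta\leqslant\pi/2$, is a real unit eigenvector of $H_\theta$ in $L_+$ for the $r$-th largest eigenvalue (counting from $r=0$), chosen continuously in $\theta$, then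
\[
\hat f_n\,s_r(\theta)=\pm\,s_r(\pi/2-\theta),
\]
and the sign cannot change along the path. On $L_-$ the same holds with $\pm i$. At $\theta=\pi/4$ both sides involve the same vector, so the sign is the one we want. At $\theta=0$ it can be computed, because $s_r(0)$ is a cosine or sine wave and $s_r(\pi/2)$ is supported on $\{x,-x\}$ for a single point $x$.

Here is the whole argument for $n=2$. Then $L=L_+$, and in the coordinates $(\psi(0),\psi(1))$
\[
\hat f_2=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad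
H_\theta=2\begin{pmatrix}\sin\theta&\cos\theta\\ \cos\theta&-\sin\theta\end{pmatrix}
=2\begin{pmatrix}\cos2\phi&\sin2\phi\\ \sin2\phi&-\cos2\phi\end{pmatrix},
\]
where $\phi=\frac\pi4-\frac\theta2$. So $\frac12H_\theta$ is a reflection. The eigenvalues of $H_\theta$ are $2$ and $-2$, with eigenvectors
\[
s_0(\theta)=(\cos\phi,\sin\phi),\qquad s_1(\theta)=(\sin\phi,-\cos\phi).
\]
Both have positive first coordinate for $0\leqslant\theta<\pi/2$. As $\theta$ goes from $0$ to $\pi/2$,
\[
s_0:\ \tfrac1{\sqrt2}(1,1)\longrightarrow(1,0),\qquad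
s_1:\ \tfrac1{\sqrt2}(1,-1)\longrightarrow(0,-1).
\]
The Fourier transform sends $\frac1{\sqrt2}(1,1)$ to $(1,0)$ and $\frac1{\sqrt2}(1,-1)$ to $(0,1)$. Hence $\hat f_2s_0(0)=s_0(\pi/2)$ but $\hat f_2s_1(0)=-s_1(\pi/2)$. By constancy of the sign, the eigenvalues of $\hat f_2$ on $s_0(\pi/4)=\sigma_{2,0}$ and $s_1(\pi/4)=\sigma_{2,2}$ are $1=i^0$ and $-1=i^2$. (For $n=2$ one can confirm this at a glance, since $\hat s_2=2\sqrt2\,\hat f_2$.)

The minus sign does not come from $\hat f_2$, which sends the wave $s_1(0)$ to a \emph{positive} point mass. It comes from the path: followed continuously, the eigenvector that starts positive at $0$ ends as a \emph{negative} point mass at $1$. The general proof has the same shape. The only real work is to show that the $r$-th eigenvector ends up with sign $(-1)^r$.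

\section{The path of operators}

From now on $n$ is fixed and $f=\hat f_n$. Each $H_\theta$ is Hermitian, maps real functions to real functions, and preserves $L_+$ and $L_-$. The transform $f$ is unitary, with
\[
(f^{-1}\psi)(x)=n^{-1/2}\sum_{y}e^{-2\pi ixy/n}\psi(y),
\]
and it preserves $L_\pm$ because it commutes with $f^2$, which is the reflection $x\mapsto-x$.

\medskip
\noindent\textbf{Path reversal.} Shifting the summation variable gives
\[
(fA\psi)(y)=n^{-1/2}\sum_x\bigl(e^{2\pi i(x-1)y/n}+e^{2\pi i(x+1)y/n}\bigr)\psi(x)=2\cos(2\pi y/n)\,(f\psi)(y),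
\]
that is, $fA=Bf$. The reflection $f^2$ commutes with $A$. Therefore $fB=f(fAf^{-1})=f^2Af^{-1}=Af^2f^{-1}=Af$, and together
\begin{equation}\label{eq:reverse}
fH_\theta=H_{\pi/2-\theta}\,f\qquad(\theta\in\mathbb{R}).
\end{equation}
For $\theta=\pi/4$ this says that $f$ commutes with $\hat s_n$.

\medskip
\noindent\textbf{Reality.} Pairing $x$ with $-x$ in the definition of $f$ we get
\[
(f\psi)(y)=n^{-1/2}\sum_x\cos(2\pi xy/n)\psi(x)\ \text{ on }L_+,\qquad
(f\psi)(y)=i\,n^{-1/2}\sum_x\sin(2\pi xy/n)\psi(x)\ \text{ on }L_- .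
\]
Put $\eta_+=1$ and $\eta_-=i$. Then for $\varepsilon\in\{+,-\}$, on $L_\varepsilon$ the operator $\eta_\varepsilon^{-1}f$ maps real functions to real functions, and $f^2=\eta_\varepsilon^2$.

\medskip
\noindent\textbf{Bases of point masses.} Fix $\varepsilon\in\{+,-\}$ and put
\[
X_+=\{0,1,\dots,\lfloor n/2\rfloor\},\qquad X_-=\{x\in\mathbb{Z}:0<x<n/2\},\qquad d=|X_\varepsilon|=\dim L_\varepsilon .
\]
If $d=0$, which happens for $\varepsilon=-$ and $n\leqslant2$, there is nothing to prove on $L_\varepsilon$; we assume $d\geqslant1$. Write $X_\varepsilon=\{x_0<x_1<\dots<x_{d-1}\}$. Thus $x_r=x_0+r$, with $x_0=0$ for $\varepsilon=+$ and $x_0=1$ for $\varepsilon=-$. Let $u_r\in L_\varepsilon$ be the real unit function supported on $\{x_r,-x_r\}$ with $u_r(x_r)>0$. Then $u_0,\dots,u_{d-1}$ is an orthonormal basis of $L_\varepsilon$. For $\psi\in L_\varepsilon$ the number $\langle\psi,u_r\rangle$ is a positive multiple of $\psi(x_r)$. Moreover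
\[
Bu_r=2\cos(2\pi x_r/n)\,u_r,
\]
and the numbers $2\cos(2\pi x_r/n)$ are strictly decreasing in $r$, because $0\leqslant2\pi x_r/n\leqslant\pi$.

\section{Simplicity and continuous eigenvectors}

To follow an eigenvector along the path we need its eigenvalue to stay simple, and to fix its sign we need a point where it does not vanish. Both come from the fact that the eigenvalue equation is a three-term recurrence. Explicitly, $H_\theta\psi=\mu\psi$ reads
\begin{equation}\label{eq:rec}
\cos\theta\,\bigl(\psi(x+1)+\psi(x-1)\bigr)=\bigl(\mu-2\sin\theta\cos(2\pi x/n)\bigr)\psi(x)\qquad(x\in\mathbb{Z}).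
\end{equation}

\begin{lemma}\label{lem:simple}
\begin{enumerate}
\item[(a)] If $\cos\theta\neq0$ and $\psi\in L_\varepsilon$ is an eigenvector of $H_\theta$, then $\psi(x_0)\neq0$.
\item[(b)] For every $\theta\in\mathbb{R}$ the operator $H_\theta|_{L_\varepsilon}$ has simple spectrum.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $\psi(x_0)=0$. If $\varepsilon=+$, then $x_0=0$ and $\psi(-1)=\psi(1)$, so \eqref{eq:rec} at $x=0$ gives $2\cos\theta\,\psi(1)=0$. If $\varepsilon=-$, then $x_0=1$, and $\psi(0)=0$ by oddness. In both cases $\psi(0)=\psi(1)=0$. Since $\cos\theta\neq0$, the recurrence \eqref{eq:rec} determines $\psi(x+1)$ from $\psi(x)$ and $\psi(x-1)$. So $\psi(x)=0$ for all $x\geqslant0$, and by periodicity $\psi=0$, a contradiction.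

(b) Let $\cos\theta\neq0$. If two linearly independent eigenvectors in $L_\varepsilon$ had the same eigenvalue, some nonzero combination of them would vanish at $x_0$, contradicting (a). If $\cos\theta=0$, then $H_\theta=\pm B$ has on $L_\varepsilon$ the distinct eigenvalues $\pm2\cos(2\pi x_r/n)$.
\end{proof}

Restricting to one parity is essential: at $\theta=0$ the waves $\cos(2\pi x/n)$ and $\sin(2\pi x/n)$ have the same eigenvalue when $n\geqslant3$. The condition $\cos\theta\neq0$ in (a) is needed as well, since at $\theta=\pi/2$ the eigenvector $u_r$ vanishes at $x_0$ for $r\geqslant1$. This failure at $\theta=\pi/2$ is where the signs come from.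

Let $\mu_0(\theta)>\mu_1(\theta)>\dots>\mu_{d-1}(\theta)$ be the eigenvalues of $H_\theta|_{L_\varepsilon}$. Ordered eigenvalues of Hermitian operators depend continuously on the operator (Weyl's inequality $|\mu_r(\theta)-\mu_r(\theta')|\leqslant\|H_\theta-H_{\theta'}\|$), so each $\mu_r$ is continuous. By simplicity the orthogonal projections onto the eigenlines are
\[
P_r(\theta)=\prod_{j\neq r}\frac{H_\theta-\mu_j(\theta)}{\mu_r(\theta)-\mu_j(\theta)}\Big|_{L_\varepsilon}.
\]
They are continuous in $\theta\in\mathbb{R}$ and map real functions to real functions. If $\cos\theta\neq0$ and $\psi$ is a unit $\mu_r(\theta)$-eigenvector in $L_\varepsilon$, then $P_r(\theta)u_0=\langle u_0,\psi\rangle\psi\neq0$ by Lemma~\ref{lem:simple}(a), and we may put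
\[
s_r(\theta)=\frac{P_r(\theta)u_0}{\|P_r(\theta)u_0\|}\qquad(\cos\theta\neq0).
\]
Since $\langle s_r(\theta),u_0\rangle=\|P_r(\theta)u_0\|>0$, the vector $s_r(\theta)$ is the unique real unit $\mu_r(\theta)$-eigenvector of $H_\theta$ in $L_\varepsilon$ that is positive at $x_0$. It depends continuously on $\theta$ on each of the intervals $(-\frac\pi2,\frac\pi2)$ and $(\frac\pi2,\frac{3\pi}2)$. By the definition of $S_n$,
\begin{equation}\label{eq:sigma}
s_r(\pi/4)=\sigma_{n,2r}\ \text{ if }\varepsilon=+,\qquad s_r(\pi/4)=\sigma_{n,2r+1}\ \text{ if }\varepsilon=-.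
\end{equation}

\section{The two ends of the path}

At $\theta=0$ the eigenvectors are waves, and $f$ turns them into point masses with a positive sign, up to the factor $\eta_\varepsilon$.

\begin{lemma}\label{lem:zero}
$f\,s_r(0)=\eta_\varepsilon\,u_r$ for $0\leqslant r\leqslant d-1$.
\end{lemma}

\begin{proof}
Since $fA=Bf$, the unit vector $f^{-1}u_r\in L_\varepsilon$ satisfies $A(f^{-1}u_r)=2\cos(2\pi x_r/n)f^{-1}u_r$. The vectors $f^{-1}u_0,\dots,f^{-1}u_{d-1}$ form a basis of $L_\varepsilon$ and their eigenvalues decrease strictly in $r$, so $f^{-1}u_r$ belongs to $\mu_r(0)$. Explicitly,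
\begin{align*}
\varepsilon=+:\quad &(f^{-1}u_r)(x)=n^{-1/2}\Bigl(\sum_yu_r(y)\Bigr)\cos(2\pi x_rx/n),\\
\varepsilon=-:\quad &(f^{-1}u_r)(x)=-2i\,n^{-1/2}u_r(x_r)\sin(2\pi x_rx/n).
\end{align*}
For $\varepsilon=+$ this is real and positive at $x_0=0$. For $\varepsilon=-$, multiplication by $i$ makes it real, and the result is positive at $x_0=1$ because $0<2\pi x_r/n<\pi$. So in both cases $\eta_\varepsilon f^{-1}u_r$ is a real unit $\mu_r(0)$-eigenvector positive at $x_0$, which means that it equals $s_r(0)$. Apply $f$.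
\end{proof}

At $\theta=\pi/2$ the eigenline is spanned by $u_r$, so near $\theta=\pi/2$ the vector $s_r(\theta)$ is close to $u_r$ or to $-u_r$, and the sign is that of its value at $x_r$. The normalization, however, controls the sign at $x_0$, where $u_r$ vanishes if $r\geqslant1$. We must carry the sign from $x_0$ to $x_r$. For $x_0\leqslant x<x_r$ and $\theta$ near $\pi/2$ the diagonal entry $2\sin\theta\cos(2\pi x/n)$ exceeds the eigenvalue $\mu_r(\theta)$ by an amount bounded away from $0$, while $\cos\theta$ is small. So \eqref{eq:rec} says that for these $x$ the sum $\psi(x+1)+\psi(x-1)$ is a multiple of $\psi(x)$ that is large in absolute value, and negative if $\cos\theta>0$. Hence the values from $x_0$ up to $x_r$ grow in size and alternate in sign. If $\cos\theta<0$, they grow without alternating. Theorem~\ref{thm:main} uses only the first case, but the two have the same proof.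

\begin{lemma}\label{lem:end}
For $0\leqslant r\leqslant d-1$,
\[
\lim_{\theta\uparrow\pi/2}s_r(\theta)=(-1)^ru_r,\qquad \lim_{\theta\downarrow\pi/2}s_r(\theta)=u_r .
\]
\end{lemma}

\begin{proof}
At $\theta=\pi/2$ the eigenvalue $\mu_r(\pi/2)=2\cos(2\pi x_r/n)$ has eigenvector $u_r$. By continuity of the projections,
\[
\langle s_r(\theta),u_r\rangle^2=\langle P_r(\theta)u_r,u_r\rangle\longrightarrow1 \qquad(\theta\to\pi/2).
\]
Both vectors are real unit vectors, so it suffices to find the sign of $\langle s_r(\theta),u_r\rangle$, which is the sign of $s(x_r)$ for $s=s_r(\theta)$, when $\theta\neq\pi/2$ is close to $\pi/2$.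

Let $\tau=\pm1$ be the sign of $\cos\theta$, and for integers $x$ with $x_0\leqslant x<x_r$ put
\[
\kappa_x=2\sin\theta\cos(2\pi x/n)-\mu_r(\theta).
\]
As $\theta\to\pi/2$ we have $\kappa_x\to2\cos(2\pi x/n)-2\cos(2\pi x_r/n)>0$, while $|\cos\theta|\to0$. So for $\theta\neq\pi/2$ close to $\pi/2$,
\begin{equation}\label{eq:kappa}
\kappa_x>2|\cos\theta|>0\qquad(x_0\leqslant x<x_r).
\end{equation}
Since $\cos\theta=\tau|\cos\theta|$ and $\tau^2=1$, equation \eqref{eq:rec} becomes
\begin{equation}\label{eq:rec2}
-\tau\bigl(s(x+1)+s(x-1)\bigr)=\frac{\kappa_x}{|\cos\theta|}\,s(x)\qquad(x_0\leqslant x<x_r).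
\end{equation}
We claim that for $x_0\leqslant x<x_r$
\[
s(x)\neq0\qquad\text{and}\qquad \rho_x:=-\tau\,\frac{s(x+1)}{s(x)}>1 .
\]
If $r=0$ there is nothing to show. Let $r\geqslant1$; we argue by induction on $x$.

\emph{Start, $x=x_0$.} Here $s(x_0)>0$. If $\varepsilon=+$, then $s(-1)=s(1)$, and \eqref{eq:rec2} at $x=0$ gives $\rho_0=\kappa_0/(2|\cos\theta|)>1$. If $\varepsilon=-$, then $s(0)=0$, and \eqref{eq:rec2} at $x=1$ gives $\rho_1=\kappa_1/|\cos\theta|>2$.

\emph{Step.} Let $x_0<x<x_r$ and suppose the claim holds at $x-1$. Then $s(x)=-\tau\rho_{x-1}s(x-1)\neq0$, so $-\tau s(x-1)/s(x)=1/\rho_{x-1}$. Dividing \eqref{eq:rec2} by $s(x)$ and using \eqref{eq:kappa},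
\[
\rho_x=\frac{\kappa_x}{|\cos\theta|}-\frac1{\rho_{x-1}}>2-1=1 .
\]

This proves the claim. Hence $s(x_r)$ is a positive multiple of $(-\tau)^{r}s(x_0)$, so it has the sign $(-\tau)^r$. For $\theta<\pi/2$ we have $\tau=1$ and the sign is $(-1)^r$; for $\theta>\pi/2$ we have $\tau=-1$ and the sign is $+$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

Let $0<\theta<\pi/2$. By \eqref{eq:reverse}, $f|_{L_\varepsilon}$ conjugates $H_\theta|_{L_\varepsilon}$ to $H_{\pi/2-\theta}|_{L_\varepsilon}$. Hence $\mu_r(\theta)=\mu_r(\pi/2-\theta)$, and $f\,s_r(\theta)$ is a unit eigenvector of $H_{\pi/2-\theta}|_{L_\varepsilon}$ for this simple eigenvalue. Therefore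
\begin{equation}\label{eq:c}
f\,s_r(\theta)=c(\theta)\,s_r(\pi/2-\theta),\qquad c(\theta)=\bigl\langle f\,s_r(\theta),\,s_r(\pi/2-\theta)\bigr\rangle,\qquad |c(\theta)|=1 .
\end{equation}
Since $\eta_\varepsilon^{-1}f$ maps real functions to real functions on $L_\varepsilon$, the number $\eta_\varepsilon^{-1}c(\theta)$ is real, so it is $\pm1$. It is continuous in $\theta$, because both $\theta$ and $\pi/2-\theta$ stay in $(0,\pi/2)$, where $s_r$ is continuous. Hence $c$ is constant on $(0,\pi/2)$.

Let $\theta\downarrow0$ in \eqref{eq:c}. The left side tends to $f\,s_r(0)=\eta_\varepsilon u_r$ by Lemma~\ref{lem:zero}. On the right, $\pi/2-\theta\uparrow\pi/2$, so $s_r(\pi/2-\theta)\to(-1)^ru_r$ by Lemma~\ref{lem:end}. Hence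
\[
c=(-1)^r\eta_\varepsilon .
\]
Now put $\theta=\pi/4$ in \eqref{eq:c}. By \eqref{eq:sigma},
\[
\hat f_n\sigma_{n,2r}=(-1)^r\sigma_{n,2r}=i^{2r}\sigma_{n,2r},\qquad
\hat f_n\sigma_{n,2r+1}=i(-1)^r\sigma_{n,2r+1}=i^{2r+1}\sigma_{n,2r+1}.
\]
Since $\hat f_n^{[1/4]}\sigma_{n,k}=e^{2\pi ik/4}\sigma_{n,k}=i^k\sigma_{n,k}$, the operators $\hat f_n^{[1/4]}$ and $\hat f_n$ agree on the basis $S_n$, and so they are equal. \qed

\begin{remark}
At $\theta=\pi/4$ the same vector stands on both sides of \eqref{eq:c}, so the result does not depend on the sign convention in the definition of $S_n$. Positivity at $x_0$ serves only to provide a continuous choice of eigenvectors along the path.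
\end{remark}

\section{All operators $aA+bB$ with $ab\neq0$}

The path used above lies in the quadrant $a,b>0$ of the family $aA+bB$. By Lemma~\ref{lem:end}, the sign with which $s_r(\theta)$ approaches the line of $u_r$ depends on the side from which $\pi/2$ is approached, so other quadrants behave differently. For real $a,b$ with $ab\neq0$ and $0\leqslant r\leqslant d-1$, let $s^{a,b}_{\varepsilon,r}$ be the real unit eigenvector of $(aA+bB)|_{L_\varepsilon}$, positive at $x_0$, for its $r$-th largest eigenvalue (counting from $0$). It exists and is unique by Lemma~\ref{lem:simple}.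

\begin{theorem}\label{thm:all}
For $ab\neq0$,
\[
\hat f_n\,s^{a,b}_{\varepsilon,r}=\eta_\varepsilon\,\kappa\,s^{b,a}_{\varepsilon,r},\qquad
\kappa=\begin{cases}(-1)^r&\text{if }a,b>0,\\ 1&\text{if }ab<0,\\ (-1)^{d-1-r}&\text{if }a,b<0.\end{cases}
\]
\end{theorem}

\begin{proof}
Multiplying $(a,b)$ by a positive number changes nothing, so let $(a,b)=(\cos\theta,\sin\theta)$. Then $s^{a,b}_{\varepsilon,r}=s_r(\theta)$ and $s^{b,a}_{\varepsilon,r}=s_r(\pi/2-\theta)$.

\emph{Case $a,b>0$.} This is \eqref{eq:c} with $c=(-1)^r\eta_\varepsilon$.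

\emph{Case $a>0>b$.} Let $\theta\in(-\pi/2,0)$, so that $\pi/2-\theta\in(\pi/2,\pi)$. The vector $s_r$ is continuous on both of these intervals, so the argument of the preceding section gives $f\,s_r(\theta)=c\,s_r(\pi/2-\theta)$ with $c$ constant on $(-\pi/2,0)$. Let $\theta\uparrow0$. The left side again tends to $f\,s_r(0)=\eta_\varepsilon u_r$, since $s_r$ is continuous at $0$. But now $\pi/2-\theta\downarrow\pi/2$, so $s_r(\pi/2-\theta)\to u_r$ by the second limit in Lemma~\ref{lem:end}. Hence $c=\eta_\varepsilon$.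

\emph{Case $a<0<b$.} By the previous case $f\,s^{b,a}_{\varepsilon,r}=\eta_\varepsilon\,s^{a,b}_{\varepsilon,r}$. Apply $f$ and use $f^2=\eta_\varepsilon^2$ on $L_\varepsilon$ to get $\eta_\varepsilon^2s^{b,a}_{\varepsilon,r}=\eta_\varepsilon f\,s^{a,b}_{\varepsilon,r}$, that is, $f\,s^{a,b}_{\varepsilon,r}=\eta_\varepsilon\,s^{b,a}_{\varepsilon,r}$.

\emph{Case $a,b<0$.} Replacing $(a,b)$ by $(-a,-b)$ keeps the eigenvectors and reverses the order of the eigenvalues. Hence $s^{a,b}_{\varepsilon,r}=s^{-a,-b}_{\varepsilon,d-1-r}$ and $s^{b,a}_{\varepsilon,r}=s^{-b,-a}_{\varepsilon,d-1-r}$, and the first case applies with $d-1-r$ in place of $r$.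
\end{proof}

For odd $r$ the sign $\kappa$ is $-1$ for small $\theta>0$ and $+1$ for small $\theta<0$. The eigenvector $s_r(\theta)$ is continuous at $\theta=0$, but its partner $s_r(\pi/2-\theta)$ crosses $\pi/2$, where normalization at $x_0$ breaks down.

\section{Consequences}

\begin{corollary}\label{cor}
\begin{enumerate}
\item[(1)] \emph{Interlacing.} The eigenvalues of $\hat s_n$ on $\ker(\hat f_n-1)$ and on $\ker(\hat f_n+1)$ alternate strictly, beginning with the largest one on $\ker(\hat f_n-1)$. Likewise for $\ker(\hat f_n-i)$ and $\ker(\hat f_n+i)$, beginning on $\ker(\hat f_n-i)$.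
\item[(2)] \emph{Multiplicities and Gauss sum.} The multiplicity of $i^\ell$ as an eigenvalue of $\hat f_n$ is the number of admissible indices $k\equiv\ell\pmod4$. In particular
\[
n^{-1/2}\sum_{x\in\mathbb{Z}(n)}e^{2\pi ix^2/n}=\operatorname{tr}\hat f_n=\sum_ki^k=1+i,\ 1,\ 0,\ i
\]
for $n\equiv0,1,2,3\pmod4$, respectively, where $k$ runs over the admissible indices.
\item[(3)] \emph{Spectral identities.} Let $\mu_0>\mu_1>\dots>\mu_{d-1}$ be the eigenvalues of $\hat s_n$ on $L_\varepsilon$. If $\varepsilon=+$, then
\[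
\sum_{r}\prod_{j\neq r}\frac1{|\mu_r-\mu_j|}=\frac1{\sqrt n}\ \ (n\text{ odd}),\qquad
\sum_{r}\prod_{j\neq r}\frac1{|\mu_r-\mu_j|}=\frac1{2\sqrt n}\ \ (n\text{ even}).
\]
If $\varepsilon=-$ and $n\geqslant3$, then
\[
\sum_{r}\prod_{j\neq r}\frac1{|\mu_r-\mu_j|}=\frac2{\sqrt n}\sin\frac{2\pi d}n .
\]
\end{enumerate}
\end{corollary}

For $n=2$ and $\varepsilon=+$ the eigenvalues are $\pm2\sqrt2$, and (3) reads $2\cdot\frac1{4\sqrt2}=\frac1{2\sqrt2}$.

\begin{proof}
(1) By Theorem~\ref{thm:main}, $\ker(\hat f_n-1)$ and $\ker(\hat f_n+1)$ are spanned by the $\sigma_{n,2r}$ with $r$ even and $r$ odd, respectively, and the eigenvalues of $\hat s_n$ decrease strictly in $r$. The same applies to the $\sigma_{n,2r+1}$ on $L_-$.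

(2) The first statement and $\operatorname{tr}\hat f_n=\sum_ki^k$ are immediate from Theorem~\ref{thm:main}, and the trace is the sum of the diagonal entries $n^{-1/2}e^{2\pi ix^2/n}$. Four consecutive powers of $i$ sum to $0$. With congruences modulo $4$, for $n$ odd the sum $\sum_{k=0}^{n-1}i^k$ is $1$ if $n\equiv1$ and $1+i-1=i$ if $n\equiv3$. For $n$ even, $\sum_{k=0}^{n-2}i^k+i^n$ is $(1+i-1)+1=1+i$ if $n\equiv0$ and $1-1=0$ if $n\equiv2$.

(3) The idea is that on $L_\varepsilon$ the transform $\hat f_n$ is, up to the factor $\eta_\varepsilon$, a polynomial in $\hat s_n$, and one coefficient of this polynomial can be computed in two ways. Let $Q$ be the polynomial of degree at most $d-1$ with $Q(\mu_r)=(-1)^r$ for all $r$. By Theorem~\ref{thm:main}, $\hat f_n=\eta_\varepsilon Q(\hat s_n)$ on $L_\varepsilon$. By Lagrange interpolation the coefficient of $\mu^{d-1}$ in $Q(\mu)=\sum_r(-1)^r\prod_{j\neq r}\frac{\mu-\mu_j}{\mu_r-\mu_j}$ is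
\[
q=\sum_r(-1)^r\prod_{j\neq r}\frac1{\mu_r-\mu_j}=\sum_r\prod_{j\neq r}\frac1{|\mu_r-\mu_j|},
\]
because exactly the $r$ factors $\mu_r-\mu_j$ with $j<r$ are negative.

For the second computation, let $\delta_y\in L$ be the function equal to $1$ at $y$ and $0$ elsewhere. In $\hat s_n=A+B$ the operator $A$ moves a point mass by one step $\pm1$ and $B$ does not move it. So $(\hat s_n^k\delta_y)(x)=0$ if $k$ is less than the distance from $y$ to $x$ in the cycle $\mathbb{Z}(n)$. If $k$ equals this distance, only $A^k$ contributes, and $(\hat s_n^k\delta_y)(x)$ is the number of sequences of $k$ steps $\pm1$ leading from $y$ to $x$ modulo $n$.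

\emph{On $L_+$.} Let $m=\lfloor n/2\rfloor=d-1$, which is the distance from $0$ to $m$. The sum of $m$ steps $\pm1$ lies in $[-m,m]$. It is congruent to $m$ modulo $n$ only if it equals $m$ or if it equals $m-n$ and $m-n\geqslant-m$. The latter requires $n=2m$ and the sum $-m$. So there is one step sequence from $0$ to $m$ of length $m$ if $n$ is odd, and there are two if $n$ is even. Hence $(Q(\hat s_n)\delta_0)(m)$ is $q$ for $n$ odd and $2q$ for $n$ even. On the other hand it equals $(\hat f_n\delta_0)(m)=n^{-1/2}$.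

\emph{On $L_-$.} Here $d=\lfloor(n-1)/2\rfloor\geqslant1$. The distance from $1$ to $d$ is $d-1$, attained by one step sequence only, since going around the other way takes $n-d+1>d-1$ steps. The distance from $-1$ to $d$ is $\min(d+1,\,n-1-d)\geqslant d$, because $2d\leqslant n-1$; it exceeds the degree of $Q$. Therefore
\[
\bigl(Q(\hat s_n)(\delta_1-\delta_{-1})\bigr)(d)=q .
\]
On the other hand $\bigl(\hat f_n(\delta_1-\delta_{-1})\bigr)(d)=n^{-1/2}\bigl(e^{2\pi id/n}-e^{-2\pi id/n}\bigr)=2i\,n^{-1/2}\sin(2\pi d/n)$, and this equals $\eta_-q=iq$.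
\end{proof}

\begin{thebibliography}{9}
\bibitem{harper} \emph{The Discrete Fractional Fourier Transform And Harper's Equation}, \url{https://typeset.io/pdf/the-discrete-fractional-fourier-transform-and-harper-s-2ioec512v9.pdf}.
\end{thebibliography}

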